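# Two Variables, One Monadic Letter: Undecidability inside $\mathbf{QS5}$

## 1. Predicate S5 as a theory of set systems, and a guess of decidability

Take first-order modal formulas built from one monadic predicate letter $P$, the connectives ($\bot$ and the Booleans), $\Box$, $\Diamond$, $\forall$, $\exists$, and only two individual variables $x$ and $y$, which may be re-quantified at will. There is no equality and there are no constants. Call the set of these formulas $\mathcal F$. We ask whether there is an algorithm that decides, for $\varphi\in\mathcal F$, whether $\varphi$ is a theorem of predicate $\mathbf{S5}$.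

The answer that one would first guess is yes. The problem, taken from "Undecidability of predicate modal and" (https://dshkatov.github.io/uva.pdf), comes with exactly this conjecture. It also comes with a warning, given as known: every sublogic of $\mathbf{QGL}$, of $\mathbf{QGrz}$ and of $\mathbf{QKTB}$ is undecidable, indeed $\Sigma^0_1$-complete, with two variables and one monadic letter, and the same holds for their extensions with the Barcan formula. Still, $\mathbf{S5}$ is the simplest of modal logics, so let us first see why the guess is tempting.

**Definition (the logics).** For a propositional normal modal logic $L$, its minimal predicate extension $\mathbf QL$ is the least set of first-order modal formulas that contains classical first-order predicate logic and $L$, and is closed under modus ponens, necessitation, generalization and substitution. So we have $\mathbf{QK}$ and $\mathbf{QS5}$, and $\mathbf{QK}\subseteq\mathbf{QS5}$.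

**Definition (models).** An expanding-domain Kripke model has a nonempty set $W$ of worlds, a relation $R$ on $W$, a nonempty domain $D_w$ for each world with $D_r\subseteq D_w$ whenever $rRw$, and a set $P_w\subseteq D_w$ for each $w$. Quantifiers at $w$ range over $D_w$; $P(d)$ is true at $w$ iff $d\in P_w$; $\Box\psi$ is true at $w$ iff $\psi$ is true at all $w'$ with $wRw'$. A formula with parameters from $D_r$ can be evaluated at every $w$ with $rRw$, because $D_r\subseteq D_w$. The model is a constant-domain model with universal accessibility (a *universal model*, for short) if all $D_w$ are one set $D$ and $R=W\times W$. A formula is valid in a model if it is true at all worlds under all assignments.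

A universal model is thus nothing but a set $D$ together with a family $(P_w)_{w\in W}$ of subsets of it. The operator $\Box$ says "for all sets of the family", and $P(x)$ says "$x$ belongs to the current set". I will often describe a world by listing the objects that satisfy $P$ there.

*Example.* The formula $\forall x\,\Diamond P(x)\to\Diamond\forall x\,P(x)$ says: if the sets of the family cover $D$, then one of them is all of $D$. It fails for $D=\{0,1\}$ and the family $\{0\},\{1\}$. The Barcan formula $\forall x\,\Box P(x)\to\Box\forall x\,P(x)$ is valid in every universal model, since both sides say that every set of the family is $D$.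

We use two textbook facts about completeness.

**Fact (C1).** $\mathbf{QK}$ is complete for expanding-domain Kripke models (Hughes–Cresswell, *A New Introduction to Modal Logic*, 1996, Ch. 15).

**Fact (C2).** $\mathbf{QS5}$ proves the Barcan formula, and it is sound and strongly complete for universal models (Kripke 1959; Hughes–Cresswell, Chs. 13–14).

The soundness half of (C2), which is all that the main theorem needs, is routine. At each world we see a classical structure with domain $D$, so classical validities hold; the $\mathbf{S5}$ axioms hold because $R$ is universal; modus ponens, necessitation and generalization preserve validity. For substitution, replacing $P$ by a formula amounts, for fixed parameters, to changing the sets $P_w$, which gives another universal model with the same $W$ and $D$.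

**Definition.** $\mathbf{QS5}_{fin}$ is the set of formulas valid in all universal models with finitely many worlds and a finite domain. By soundness, $\mathbf{QK}\subseteq\mathbf{QS5}\subseteq\mathbf{QS5}_{fin}$.

## 2. Three restrictions under which the guess is right

**No modal operators.** Then we have classical monadic first-order logic, which is decidable (Löwenheim 1915).

**At most $n$ worlds.** Let the worlds be $1,\dots,m$. Then $P$ amounts to $m$ unary predicates $P_1,\dots,P_m$ on $D$. Translate $\varphi$, as seen from world $i$, to a classical formula $\varphi^{(i)}$ by
$$P(x)^{(i)}=P_i(x),\qquad(\Box\psi)^{(i)}=\bigwedge_{j=1}^m\psi^{(j)},\qquad(\Diamond\psi)^{(i)}=\bigvee_{j=1}^m\psi^{(j)},$$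
where the translation does the same for $y$ and commutes with Booleans and quantifiers. Then $\varphi$ is valid in all universal models with $m$ worlds iff $\bigwedge_{i}\varphi^{(i)}$ is valid in classical monadic logic. Doing this for $m=1,\dots,n$, we can decide validity in all universal models with at most $n$ worlds, for each fixed $n$.

**One variable.** Let $\varphi$ contain the single variable $x$. There are two kinds of things to talk about, worlds and objects, and we need one variable for each. Translate $\varphi$ to a classical formula $\varphi^*$ in the variables $w,x$, with a binary letter $P$ and unary letters $\mathsf W,\mathsf D$: put $P(x)^*=P(w,x)$, let $*$ commute with Booleans, and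
$$(\Box\psi)^*=\forall w\,(\mathsf W(w)\to\psi^*),\qquad(\forall x\,\psi)^*=\forall x\,(\mathsf D(x)\to\psi^*),$$
and dually for $\Diamond,\exists$. We claim that $\varphi\notin\mathbf{QS5}$ iff $\mathsf W(w)\wedge\mathsf D(x)\wedge\neg\varphi^*$ is satisfiable. If $\varphi\notin\mathbf{QS5}$, then by (C2) it fails at some world of some universal model for some value of $x$. Make $W$ and $D$ disjoint, take $W\cup D$ as the universe, interpret $\mathsf W$, $\mathsf D$ as $W$, $D$, and let $P(w,d)$ mean $d\in P_w$. An induction on $\psi$ shows that $\psi$ holds at $w\in W$ for $x=d\in D$ iff $\psi^*$ holds at $(w,d)$. Conversely, given a classical structure with the formula true at $(w,d)$, take as worlds the elements of $\mathsf W$ and as domain the elements of $\mathsf D$. Both are nonempty because of the first two conjuncts. Put $P_{w'}=\{d'\in\mathsf D:P(w',d')\}$; the same induction shows that $\varphi$ fails at $w$ for $x=d$. Since the satisfiability problem of two-variable first-order logic without equality is decidable (Scott 1962; Mortimer 1975), so is the one-variable fragment of $\mathbf{QS5}$. This is part 1 of Theorem 3 below.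

So each of three natural restrictions gives decidability. What happens when we run the last argument with two individual variables? The translation now uses $w,x,y$, which is three variables, and the two-variable theorem no longer applies. That is the exact point at which this approach stops.

## 3. An infinity axiom in two variables

There is another sensible route to decidability. The theorems of $\mathbf{QS5}$ are recursively enumerable. If every non-theorem in $\mathcal F$ had a finite countermodel, we could enumerate finite models at the same time and be done. We now see that this fails, and the formula that breaks it is also the main tool of the later proof. Put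
$$x\prec y\;:=\;\Box(P(x)\to P(y))\wedge\Diamond(P(y)\wedge\neg P(x)).$$
In a universal model write $[d]=\{w\in W: d\in P_w\}$. Then $d\prec d'$ holds, at any world whatever, iff $[d]\subsetneq[d']$. So $\prec$ is a strict partial order, and we did not have to spend a third variable on transitivity.

Consider $\forall x\exists y\,(x\prec y)$. If it is true, there are $d_0\prec d_1\prec\cdots$, so the sets $[d_0]\subsetneq[d_1]\subsetneq\cdots$ are strictly increasing and both $D$ and $W$ are infinite. It can be true: let $W=D=\mathbb N$ and $P_n=\{d:d\ge n\}$. Then $[d]=\{0,\dots,d\}$, so $d\prec d'$ iff $d<d'$. Hence $\neg\forall x\exists y\,(x\prec y)$ lies in $\mathbf{QS5}_{fin}$ but not in $\mathbf{QS5}$, and finite countermodels are not enough.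

This does not yet give undecidability, but it makes the guess suspicious. In fact the guess is false, and here is the full picture. Recall that a set is $\Sigma^0_1$-hard if every recursively enumerable (r.e.) set is many-one reducible to it, and $\Sigma^0_1$-complete if it is also r.e.; such sets are undecidable.

**Theorem 1.** $\mathbf{QS5}\cap\mathcal F$ is undecidable; it is $\Sigma^0_1$-complete.

**Theorem 2.**
1. If $X$ is any set of formulas with $\mathbf{QK}\subseteq X\subseteq\mathbf{QS5}$, then $X\cap\mathcal F$ is $\Sigma^0_1$-hard. So it is $\Sigma^0_1$-complete if $X$ is r.e. This covers every logic between $\mathbf{QK}$ and $\mathbf{QS5}$, with or without the Barcan formula.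
2. If $\mathbf{QK}\subseteq X\subseteq\mathbf{QS5}_{fin}$, then $X\cap\mathcal F$ is undecidable. Moreover, $\mathbf{QS5}_{fin}\cap\mathcal F$ is not r.e.

**Theorem 3.**
1. With one individual variable instead of two, the fragment of $\mathbf{QS5}$ is decidable.
2. Let $L\supseteq\mathbf{S5}$ be a propositional normal modal logic. Then $\mathbf QL\cap\mathcal F$ is undecidable iff $L=\mathbf{S5}$.

Theorem 3(1) was proved in Section 2. The other negative results come from one reduction.

## 4. Tilings, and the third variable that horizontal matching asks for

**Definition.** A *tile system* is $\mathcal T=(\{1,\dots,k\},H,V)$ with $k\ge1$ and $H,V\subseteq\{1,\dots,k\}^2$. A *tiling* is a map $\tau:\mathbb N^2\to\{1,\dots,k\}$ with $(\tau(m,n),\tau(m+1,n))\in H$ and $(\tau(m,n),\tau(m,n+1))\in V$ for all $m,n$. The system is *periodic* if for some $p\ge1$ the same conditions are satisfied by some $\tau:(\mathbb Z/p)^2\to\{1,\dots,k\}$.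

*Examples.* For $k=2$ and $H=V=\{(1,2),(2,1)\}$, the checkerboard $\tau(m,n)=1$ if $m+n$ is even, $2$ otherwise, is a tiling; it also works on $(\mathbb Z/2)^2$, so the system is periodic. For $k=1$ and $H=\varnothing$ there is no tiling.

**Fact (T1).** The set of tile systems without a tiling is $\Sigma^0_1$-complete (Berger 1966; Robinson 1971).

**Fact (T2).** No recursive set contains all tile systems without a tiling and no periodic one (Gurevich–Koryakov, Siberian Math. J. 13 (1972); see also Börger–Grädel–Gurevich, *The Classical Decision Problem*, 1997).

In the definition of periodic we may take $p\ge2$: a map on $(\mathbb Z/p)^2$ can be read as a map on $(\mathbb Z/2p)^2$.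

We want a sentence $\Phi_{\mathcal T}\in\mathcal F$ that describes a tiling. The obvious plan uses objects $a_0,a_1,\dots$ for the columns (a property $A$), objects $b_0,b_1,\dots$ for the rows (a property $B$), and relations $R_1,\dots,R_k$, where $R_i(a_m,b_n)$ says that tile $i$ lies at $(m,n)$. The horizontal condition then reads: each column $x$ has a next column $y$ such that
$$\forall z\,\Bigl(B(z)\to\bigwedge_{(i,j)\notin H}\neg\bigl(R_i(x,z)\wedge R_j(y,z)\bigr)\Bigr).$$
Here the plan stops. The columns $x$ and $y$ must both be alive while $z$ runs over the rows. If we write $x$ or $y$ for $z$, the inner quantifier captures it and one of the two columns is lost.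

The way past this is to let the current world play the part of the third variable. Suppose that for each row or column object $z$ there is a world $e_z$ which names $z$: a formula $E$ holds there of $z$ and of nothing else. At $e_z$, the statement "$R_i(x,z)$" can be written with only $x$ free:
$$S_i(x):=\exists y\,(E(y)\wedge R_i(x,y)).$$
The quantifier "for all $z$" becomes $\Box$. The variable $y$ inside $S_i(x)$ and the variable $x$ inside $S_j(y)=\exists x\,(E(x)\wedge R_j(y,x))$ are bound, so they disturb nothing. What we need for this is that $R_i(x,z)$ does not change its truth value when we move to $e_z$. In $\mathbf{S5}$ that costs nothing if $R_i$ begins with $\Diamond$.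

**Conventions.** If a formula is written for $x$, its version for $y$ is obtained by interchanging the letters $x$ and $y$ throughout, free and bound. This keeps everything in $\mathcal F$, and $A(d)$ means the same whichever version we use. An empty conjunction is $\top=\neg\bot$.

Let $A(x)$, $B(x)$, $E(x)$, $R_i(x,y)$ $(1\le i\le k)$ be formulas of $\mathcal F$ with at most the displayed variables free, such that $R_i(x,y)$ is symmetric: $R_i(d,d')$ and $R_i(d',d)$ always have the same truth value. We choose them in Section 5; until then nothing else about them matters. Let $\Phi_{\mathcal T}$ be the conjunction of the following sentences.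
$$\exists x\,A(x)\wedge\exists x\,B(x)\tag{1}$$
$$\forall x\,\bigl(A(x)\vee B(x)\to\Diamond E(x)\bigr)\tag{2}$$
$$\forall x\forall y\,\Bigl(A(x)\wedge B(y)\to\bigvee_{i}R_i(x,y)\Bigr)\tag{3}$$
$$\forall x\,\Bigl(A(x)\to\exists y\,\Bigl(A(y)\wedge\Box\bigwedge_{(i,j)\notin H}\neg\bigl(S_i(x)\wedge S_j(y)\bigr)\Bigr)\Bigr)\tag{4}$$
$$\forall x\,\Bigl(B(x)\to\exists y\,\Bigl(B(y)\wedge\Box\bigwedge_{(i,j)\notin V}\neg\bigl(S_i(x)\wedge S_j(y)\bigr)\Bigr)\Bigr)\tag{5}$$
$$\bigwedge_i\forall x\forall y\,\bigl(R_i(x,y)\to\Box R_i(x,y)\bigr)\tag{6}$$

Sentence (2) says that names exist, (3) that each cell carries a tile, (4) and (5) are the matching conditions, and (6) says that tiles persist. When $R_i$ begins with $\Diamond$, (6) is a theorem of $\mathbf{QS5}$; it is included so that the next lemma works over $\mathbf{QK}$.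

Try the smallest untileable case, $k=1$ and $H=\varnothing$, at a world $r$ where $\Phi_{\mathcal T}$ holds. By (1) there are $a$ with $A(a)$ and $b$ with $B(b)$, and (4) gives a next column $a'$. By (3), $R_1(a,b)$ and $R_1(a',b)$. By (2) some accessible world has $E(b)$, and by (6) the two facts persist there, so $S_1(a)$ and $S_1(a')$ hold there. But $(1,1)\notin H$, so (4) forbids this. The general argument is the same.

**Lemma 1.** If $\mathcal T$ has no tiling, then $\neg\Phi_{\mathcal T}\in\mathbf{QK}$.

*Proof.* If $\neg\Phi_{\mathcal T}\notin\mathbf{QK}$, then by (C1) there is an expanding-domain Kripke model with a world $r\models\Phi_{\mathcal T}$. We extract a tiling from it.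

**Step 1: choose columns, rows and tiles.** By (1) pick $a_0\in D_r$ with $r\models A(a_0)$. Given $a_m\in D_r$ with $r\models A(a_m)$, sentence (4) gives $a_{m+1}\in D_r$ with $r\models A(a_{m+1})$ and
$$r\models\Box\bigwedge_{(i,j)\notin H}\neg\bigl(S_i(a_m)\wedge S_j(a_{m+1})\bigr).\tag{7}$$
In the same way (1) and (5) give $b_0,b_1,\dots\in D_r$ with $r\models B(b_n)$ and
$$r\models\Box\bigwedge_{(i,j)\notin V}\neg\bigl(S_i(b_n)\wedge S_j(b_{n+1})\bigr).\tag{8}$$
Repetitions among these objects are allowed. By (3), we may let $\tau(m,n)$ be the least $i$ with $r\models R_i(a_m,b_n)$.

**Step 2: check the horizontal condition.** Let $i=\tau(m,n)$ and $j=\tau(m+1,n)$. By (2) there is $w$ with $rRw$ and $w\models E(b_n)$. By (6) at $r$, $w\models R_i(a_m,b_n)$ and $w\models R_j(a_{m+1},b_n)$. Since $b_n\in D_r\subseteq D_w$, the object $b_n$ is available at $w$ as a witness for the quantifier in $S_i$ and in $S_j$. So $w\models S_i(a_m)\wedge S_j(a_{m+1})$. By (7) this would be impossible if $(i,j)\notin H$. So $(i,j)\in H$.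

**Step 3: check the vertical condition.** Here we enter the name of a column. Let $i=\tau(m,n)$ and $j=\tau(m,n+1)$. By (2) there is $w$ with $rRw$ and $w\models E(a_m)$. By (6), $w\models R_i(a_m,b_n)$ and $w\models R_j(a_m,b_{n+1})$. By symmetry, $w\models R_i(b_n,a_m)$ and $w\models R_j(b_{n+1},a_m)$. With $a_m\in D_r\subseteq D_w$ as witness, $w\models S_i(b_n)\wedge S_j(b_{n+1})$. By (8), $(i,j)\in V$.

So $\tau$ is a tiling. $\square$

Note that Lemma 1 nowhere uses that $E$ holds of only one object at a world. Uniqueness matters in the other direction: when there is a tiling, we must make $\Phi_{\mathcal T}$ true, and (4), (5) must not be violated by accident.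

## 5. World labels from a chain of objects

What formulas should $A,B,E,R_i$ be? If worlds could carry labels, that is, if we had proposition letters $q_A,q_B,q_E,q_1,\dots,q_k$, the choice would be easy:
$$A(x)=\Diamond(q_A\wedge P(x)),\quad B(x)=\Diamond(q_B\wedge P(x)),\quad E(x)=q_E\wedge P(x),\quad R_i(x,y)=\Diamond(q_i\wedge P(x)\wedge P(y)).$$
Given a tiling, take as domain the columns and rows, one world of label $q_A$ that is the set of all columns, one of label $q_B$ that is the set of all rows, the worlds $\{z\}$ of label $q_E$, and for each cell a world $\{a_m,b_n\}$ of label $q_i$ with $i=\tau(m,n)$. But we have only $P$. Without labels, $\Diamond(P(x)\wedge P(y))$ gives us a single relation, and we need $k$ of them.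

So the labels must be coded by the sets $P_w$ themselves. Add extra objects $c_1,c_2,\dots,c_K$ and code the label of a world by which of them it contains. Having no constants, we need formulas to recognize these objects, and these formulas must mean the same at every world. The order $\prec$ does both. Arrange that the sets of $c$'s contained in the worlds are always initial segments $\{c_1,\dots,c_j\}$ (possibly empty). Then $[c_1]\supseteq[c_2]\supseteq\cdots$, so if the inclusions are strict,
$$c_K\prec\cdots\prec c_2\prec c_1 .$$
The position of an object in this chain is expressed by the number of steps that one can climb from it. The label of a world is the number of $c$'s in it.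

Precisely, fix $\mathcal T$ and put $K=k+4$. Define
$$\lambda_1(x):=\top,\qquad\lambda_{j+1}(x):=\exists y\,(\lambda_j(y)\wedge x\prec y),$$
$$K_j:=\exists x\,(P(x)\wedge\lambda_j(x)),\qquad Q_j:=K_j\wedge\neg K_{j+1}\quad(2\le j\le K).$$
The formula $\lambda_j(x)$ says that there is an ascending $\prec$-chain of $j$ objects starting at $x$; for example, $\lambda_3(x)$ is $\exists y\,\bigl(\exists x\,(\top\wedge y\prec x)\wedge x\prec y\bigr)$, where the two variables take turns. $K_j$ and $Q_j$ are sentences. $Q_j$ is to say "the label of this world is $j$". Labels start at $2$, because $\lambda_1$ is true of everything and $K_1$ would say only that the world is nonempty.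

The columns and rows must be told apart from the $c$'s. We make them incomparable with everything:
$$N(x):=\neg\exists y\,(x\prec y)\wedge\neg\exists y\,(y\prec x).$$
Now we replace the proposition letters by labels: $2$ for $q_A$, $3$ for $q_B$, $4$ for $q_E$, and $4+i$ for $q_i$.
$$A(x):=N(x)\wedge\Diamond(Q_2\wedge P(x)),\qquad B(x):=N(x)\wedge\Diamond(Q_3\wedge P(x)),$$
$$E(x):=Q_4\wedge P(x)\wedge N(x),\qquad R_i(x,y):=\Diamond(Q_{4+i}\wedge P(x)\wedge P(y))\quad(1\le i\le k).$$
All of these are in $\mathcal F$, and $R_i$ is symmetric by its form. So (1)–(6), with these formulas, define a sentence $\Phi_{\mathcal T}\in\mathcal F$ that is computable from $\mathcal T$, and Lemma 1 holds for it.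

## 6. A model of $\Phi_{\mathcal T}$ built from a tiling

**Lemma 2.** If $\mathcal T$ has a tiling, then $\neg\Phi_{\mathcal T}\notin\mathbf{QS5}$. If $\mathcal T$ is periodic, then $\neg\Phi_{\mathcal T}\notin\mathbf{QS5}_{fin}$.

*Proof.* Let $I=\mathbb N$ in the first case and $I=\mathbb Z/p$ with $p\ge2$ in the second. Let $\tau:I^2\to\{1,\dots,k\}$ satisfy the tile conditions. In both cases $m\ne m+1$ for $m\in I$.

**Step 1: write down the model.** It is a universal model. The domain is $D=\{a_n,b_n:n\in I\}\cup\{c_1,\dots,c_K\}$, all distinct. Put $Z=\{a_n,b_n:n\in I\}$. The worlds, each with the set of objects satisfying $P$ there, are: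

* $u$: $\;Z$;
* $g_j$ for $1\le j\le K$: $\;\{c_1,\dots,c_j\}$;
* $\alpha$: $\;\{a_n:n\in I\}\cup\{c_1,c_2\}$;
* $\beta$: $\;\{b_n:n\in I\}\cup\{c_1,c_2,c_3\}$;
* $e_z$ for $z\in Z$: $\;\{z\}\cup\{c_1,\dots,c_4\}$;
* $v_{m,n}$ for $m,n\in I$: $\;\{a_m,b_n\}\cup\{c_1,\dots,c_{4+\tau(m,n)}\}$.

If $I$ is finite, there are finitely many worlds and objects. We write $d\in w$ for "$P(d)$ holds at $w$".

*Example.* For the checkerboard with $p=2$ we have $k=2$, $K=6$, so $10$ objects $a_0,a_1,b_0,b_1,c_1,\dots,c_6$. The worlds $v_{0,0}$ and $v_{1,1}$ contain $c_1,\dots,c_5$; the worlds $v_{0,1}$ and $v_{1,0}$ contain $c_1,\dots,c_6$. There are $1+6+2+4+4=17$ worlds.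

The worlds $\alpha,\beta,e_z,v_{m,n}$ are the ones from the version with labels, and the $g_j$ and $u$ control the order $\prec$. The need for $u$ is easy to see: every other world that contains some $z\in Z$ contains $c_1$. So without $u$ we would have $[z]\subsetneq[c_1]$ (strict because of $g_1$), hence $z\prec c_1$, and $N(z)$ would fail.

**Step 2: compute $\prec$.** Recall that $d\prec d'$ holds at any world iff $[d]\subsetneq[d']$.

* Let $i<j$. Then $[c_j]\subsetneq[c_i]$: in each world the $c$'s form an initial segment, so $[c_j]\subseteq[c_i]$, and $g_i$ contains $c_i$ but not $c_j$.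
* Let $z\in Z$. Then $[z]$ and $[c_j]$ are incomparable, because $u\in[z]\setminus[c_j]$ and $g_j\in[c_j]\setminus[z]$.
* Let $z,z'\in Z$ be distinct. Then $[z]$ and $[z']$ are incomparable, because $e_z\in[z]\setminus[z']$ and $e_{z'}\in[z']\setminus[z]$.

Hence $d\prec d'$ iff $d=c_j$ and $d'=c_i$ for some $i<j$.

**Step 3: compute $\lambda_j$, $Q_j$, $N$.** We claim that for $j\ge2$, at any world, $\lambda_j(d)$ holds iff $d=c_i$ with $i\ge j$. For $j=2$: $\lambda_2(d)$ says that $d\prec d'$ for some $d'$, and by Step 2 this means $d=c_i$ with $i\ge2$. If the claim holds for $j$, then $\lambda_{j+1}(d)$ says that $d\prec c_i$ for some $i\ge j$, i.e. $d=c_l$ with $l>i\ge j$ for some $i$, i.e. $d=c_l$ with $l\ge j+1$. In particular $\lambda_{K+1}$ holds of nothing.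

So for $2\le j\le K$, $K_j$ holds at $w$ iff $w$ contains some $c_i$ with $i\ge j$, which is equivalent to $c_j\in w$ since the $c$'s in $w$ form an initial segment; and $K_{K+1}$ is false everywhere. Hence for $2\le j\le K$, $Q_j$ holds at $w$ iff the $c$'s in $w$ are exactly $c_1,\dots,c_j$.

Objects of $Z$ are not related by $\prec$ to anything, so $N$ holds of them. Since $K\ge2$, every $c_j$ is related to another $c_i$, so $N$ fails of it. Thus, at any world, $N(d)$ holds iff $d\in Z$.

**Step 4: compute $A,B,E,R_i$.** Count the $c$'s in the worlds listed in Step 1: none in $u$, $j$ in $g_j$, two in $\alpha$, three in $\beta$, four in $e_z$, and $4+\tau(m,n)\ge5$ in $v_{m,n}$.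

* $Q_2$ holds exactly at $g_2$ and $\alpha$. The world $g_2$ contains no object of $Z$. So $A(d)$ holds iff $d\in\{a_n:n\in I\}$.
* $Q_3$ holds exactly at $g_3$ and $\beta$. So $B(d)$ holds iff $d\in\{b_n:n\in I\}$.
* $Q_4$ holds exactly at $g_4$ and the worlds $e_z$. So $E(d)$ holds at $w$ iff $d\in Z$ and $w=e_d$.
* $Q_{4+i}$ holds exactly at $g_{4+i}$ and at the $v_{m,n}$ with $\tau(m,n)=i$. So for $d,d'\in Z$, $R_i(d,d')$ holds iff $\{d,d'\}\subseteq\{a_m,b_n\}$ for some $m,n$ with $\tau(m,n)=i$.

From the last item: $R_i(a_m,b_n)$ iff $R_i(b_n,a_m)$ iff $\tau(m,n)=i$. Also $R_i(a_m,a_q)$ implies $q=m$, and $R_i(b_n,b_q)$ implies $q=n$. Loops $R_i(a_m,a_m)$ do occur, for each tile $i$ in column $m$, and we must check that they do no harm.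

**Step 5: verify the six sentences at an arbitrary world.** (1) is clear. (2) holds because $E(z)$ is true at $e_z$ for each $z\in Z$. (3) holds with $i=\tau(m,n)$ for $x=a_m$, $y=b_n$. (6) holds for all $x,y\in D$ because $R_i$ begins with $\Diamond$ and accessibility is universal.

For (4), let $x=a_m$ and take $y=a_{m+1}$. Suppose that $S_i(a_m)\wedge S_j(a_{m+1})$ holds at some world $w$. Then some object satisfies $E$ at $w$, so $w=e_z$ for some $z\in Z$, and $z$ is the only object satisfying $E$ there. So both $S_i(a_m)$ and $S_j(a_{m+1})$ are witnessed by $z$, that is, $R_i(a_m,z)$ and $R_j(a_{m+1},z)$ hold. If $z=a_q$, then $q=m$ by the first and $q=m+1$ by the second, which is impossible since $m\ne m+1$. So the loops do no harm. Hence $z=b_n$ for some $n$, and then $i=\tau(m,n)$ and $j=\tau(m+1,n)$, so $(i,j)\in H$. Thus for $(i,j)\notin H$ the conjunction $S_i(a_m)\wedge S_j(a_{m+1})$ holds at no world, as (4) demands.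

For (5), let $x=b_n$ and take $y=b_{n+1}$. Suppose that $S_i(b_n)\wedge S_j(b_{n+1})$ holds at $w$. Again $w=e_z$, and $R_i(b_n,z)$ and $R_j(b_{n+1},z)$ hold. If $z=b_q$, then $q=n$ and $q=n+1$, which is impossible. So $z=a_m$ for some $m$, and then $i=\tau(m,n)$, $j=\tau(m,n+1)$, so $(i,j)\in V$.

**Step 6: conclude.** $\Phi_{\mathcal T}$ is true in a universal model. By soundness, $\neg\Phi_{\mathcal T}\notin\mathbf{QS5}$. If $\mathcal T$ is periodic and $I=\mathbb Z/p$, the model is finite, so $\neg\Phi_{\mathcal T}\notin\mathbf{QS5}_{fin}$ by definition. $\square$

## 7. From the two lemmas to Theorems 1 and 2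

**Proof of Theorem 2(1).** Let $\mathbf{QK}\subseteq X\subseteq\mathbf{QS5}$. If $\mathcal T$ has no tiling, then $\neg\Phi_{\mathcal T}\in\mathbf{QK}\subseteq X$ by Lemma 1. If $\mathcal T$ has a tiling, then $\neg\Phi_{\mathcal T}\notin\mathbf{QS5}\supseteq X$ by Lemma 2. As $\neg\Phi_{\mathcal T}\in\mathcal F$, for every $\mathcal T$
$$\mathcal T\text{ has no tiling}\iff\neg\Phi_{\mathcal T}\in X\cap\mathcal F,$$
and $\mathcal T\mapsto\neg\Phi_{\mathcal T}$ is computable. By (T1), $X\cap\mathcal F$ is $\Sigma^0_1$-hard, hence undecidable. If $X$ is r.e., so is $X\cap\mathcal F$, since $\mathcal F$ is a decidable set of formulas; then $X\cap\mathcal F$ is $\Sigma^0_1$-complete. The Barcan formula may be added to $\mathbf{QK}$ without leaving the interval, because $\mathbf{QS5}$ proves it. $\blacksquare$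

**Proof of Theorem 1.** Take $X=\mathbf{QS5}$, which is r.e. because it is recursively axiomatized. $\blacksquare$

So the conjecture is refuted.

**Proof of Theorem 2(2).** Let $\mathbf{QK}\subseteq X\subseteq\mathbf{QS5}_{fin}$, and suppose that $X\cap\mathcal F$ is decidable. Then $\{\mathcal T:\neg\Phi_{\mathcal T}\in X\}$ is a recursive set. By Lemma 1 it contains every tile system without a tiling, and by Lemma 2 it contains no periodic one. This contradicts (T2).

For the last claim, note that $\mathcal F\setminus\mathbf{QS5}_{fin}$ is r.e.: enumerate the finite universal models, and in each of them test formulas at all worlds under all assignments. If $\mathbf{QS5}_{fin}\cap\mathcal F$ were r.e. too, it would be decidable, which contradicts the first part with $X=\mathbf{QS5}_{fin}$. $\blacksquare$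

## 8. Proper extensions of S5: boundedly many worlds

It remains to prove Theorem 3(2). Let $L\supseteq\mathbf{S5}$. If $L=\mathbf{S5}$, then $\mathbf QL\cap\mathcal F$ is undecidable by Theorem 1. If $L$ is inconsistent, then $\mathbf QL\cap\mathcal F=\mathcal F$ is decidable. Let now $L$ be consistent and $L\ne\mathbf{S5}$. By Scroggs' theorem (J. Symbolic Logic 16, 1951), $L$ is the logic of the $n$-element cluster $C_n$ for some $n\ge1$, where $C_n$ is the frame with $n$ worlds and universal accessibility. We aim to bring $\mathbf QL$ back to the case of at most $n$ worlds from Section 2.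

The logic $L$ contains
$$\mathrm{alt}_n=\neg\bigwedge_{i=0}^n\Diamond\Bigl(p_i\wedge\bigwedge_{j\ne i}\neg p_j\Bigr),$$
since the $n+1$ formulas under the diamonds exclude one another and would need $n+1$ different worlds. For example, $\mathrm{alt}_1=\neg\bigl(\Diamond(p_0\wedge\neg p_1)\wedge\Diamond(p_1\wedge\neg p_0)\bigr)$; it is valid in $C_1$, and it fails in $C_2$ when $p_0$ is true at one world only and $p_1$ at the other only.

**Claim.** $\varphi\in\mathbf QL$ iff $\varphi$ is valid in all universal models with at most $n$ worlds.

**Step 1: soundness.** Let $m\le n$. Any surjection $f:C_n\to C_m$ is a p-morphism: given a valuation on $C_m$, pull it back along $f$, and by induction a formula is true at $w$ iff it is true at $f(w)$. In the case of $\Box$, use that $f$ is onto and both relations are universal. So $C_m$ validates $L$. In a universal model over $C_m$, for each assignment, a predicate formula determines a set of worlds, so substitution instances of formulas of $L$ are valid. Classical validities are valid, and the rules preserve validity in the class of all universal models over $C_m$, as in the soundness argument in Section 1. Hence every $\varphi\in\mathbf QL$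 is valid in all universal models with $m$ worlds.

**Step 2: a model of $\neg\varphi$ in which $\mathrm{alt}_n$ holds for all definable sets of worlds.** For the other direction let $\varphi\notin\mathbf QL$. Let $\Sigma$ be the set of all formulas $\Box\sigma$, where $\sigma$ is the universal closure of a substitution instance of $\mathrm{alt}_n$ by first-order modal formulas. Here the substituted formulas may use any number of variables. By substitution, generalization and necessitation, $\Sigma\subseteq\mathbf QL$. The set $\Sigma\cup\{\neg\varphi\}$ is $\mathbf{QS5}$-consistent: otherwise $\mathbf{QS5}$ would prove $\sigma_1\wedge\dots\wedge\sigma_s\to\varphi$ for some $\sigma_1,\dots,\sigma_s\in\Sigma$, and since $\mathbf{QS5}\subseteq\mathbf QL$ we would get $\varphi\in\mathbf QL$. By the strong completeness in (C2), there are a universal model $M$ with domain $D$, a world $w_*$ of it and an assignment that satisfy $\Sigma\cup\{\neg\varphi\}$ at $w_*$. Because of the prefixed $\Box$ and the universal closures, every instance of $\mathrm{alt}_n$ with parameters from $D$ holds at every world of $M$.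

**Step 3: up to equivalence there are at most $n$ worlds.** Call two worlds of $M$ equivalent if they satisfy the same formulas with parameters from $D$. Suppose that $w_0,\dots,w_n$ are pairwise inequivalent. For $i\ne j$ choose $\theta_{ij}$, with parameters from $D$, true at $w_i$ and false at $w_j$; if the distinguishing formula has it the other way round, negate it. Let $\chi_i=\bigwedge_{j\ne i}\theta_{ij}$. Then $\chi_i$ is true at $w_i$ and false at each $w_j$ with $j\ne i$. So $\chi_i\wedge\bigwedge_{j\ne i}\neg\chi_j$ is true at $w_i$, for each $i=0,\dots,n$, and the instance of $\mathrm{alt}_n$ with $p_i:=\chi_i$ fails in $M$. This contradicts Step 2. So there are at most $n$ classes.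

**Step 4: keep one world per class.** Restrict $M$ to one representative of each class, choosing $w_*$ for its own class, with the same domain $D$. By induction on formulas with parameters from $D$, truth at the representatives is unchanged. Atoms, Booleans and quantifiers are immediate, the last because $D$ is the same. For $\Box\psi$: if $\psi$ fails at some world $w'$ of $M$, it fails in $M$ at the representative of the class of $w'$, hence by induction in the restricted model; if $\psi$ holds at all worlds of $M$, it holds at all representatives. The case of $\Diamond$ follows, as $\Diamond$ is $\neg\Box\neg$. So $\varphi$ fails at $w_*$ in a universal model with at most $n$ worlds, which proves the claim.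

**Step 5: decide.** The number $n$ is fixed with $L$. By the claim and the translation in Section 2, $\varphi\in\mathbf QL$ iff for each $m\le n$ the formula $\bigwedge_{i=1}^m\varphi^{(i)}$ is valid in classical monadic first-order logic, which is decidable (Löwenheim 1915). Hence $\mathbf QL\cap\mathcal F$ is decidable for every $L\supsetneq\mathbf{S5}$, and Theorem 3(2) is proved. $\blacksquare$
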